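\title{The ball maximizes the Robin heat content}

\begin{abstract}
Let $\Omega\subset\mathbb R^d$, $d\ge2$, be a bounded open set with Lipschitz boundary and let $\beta>0$. We prove that at every time the Robin heat content of $\Omega$ is at most that of a ball $B$ of the same volume, with strict inequality at every positive time unless $\Omega$ is a ball. The result follows from an $L^2$ estimate for arbitrary initial data. The proof exhibits a monotone quantity: the $L^2$ norm of the decreasing rearrangement of the solution on $\Omega$, taken with the weight $v(T-t)/v(t)$, where $v$ is the solution on $B$ with initial value $1$. Its monotonicity reduces to an inequality on each level set, which follows from the isoperimetric inequality and from bounds on the logarithmic gradient of $v$.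
\end{abstract}

\section{Introduction}

A body has temperature $1$ at time $0$ and loses heat through its surface at a rate proportional to the surface temperature. Among bodies of given volume, which one retains the most heat at time $t$?

Let $d\ge2$ and $\beta\in(0,\infty)$, let $\Omega\subset\mathbb R^d$ be a bounded open set with Lipschitz boundary, and write $\mathcal H$ for the Hausdorff measure $\mathcal H^{d-1}$. The Robin Laplacian $A=-\Delta^\beta_\Omega$ is the self-adjoint operator on $L^2(\Omega)$ associated with the closed quadratic form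
\[
a_\beta(u)=\int_\Omega|\nabla u|^2\,dx+\beta\int_{\partial\Omega}|u|^2\,d\mathcal H,\qquad u\in H^1(\Omega);
\]
formally it is $-\Delta$ with the boundary condition $\partial_\nu u+\beta u=0$, where $\nu$ is the outward unit normal. If $q^\beta_\Omega(t;x,y)$ is the integral kernel of $e^{-tA}$, the \emph{Robin heat content} of $\Omega$ is
\[
Q^\beta_\Omega(t)=\int_\Omega\!\int_\Omega q^\beta_\Omega(t;x,y)\,dy\,dx=\langle e^{-tA}1,1\rangle_{L^2(\Omega)},\qquad t\ge0,
\]
the total heat at time $t$. Put $V=|\Omega|$ and let $B$ be the open ball centered at $0$ with $|B|=V$; its radius is $R$. It is conjectured in \cite{thesis} that $Q^\beta_\Omega(t)\le Q^\beta_B(t)$ for every bounded Lipschitz domain $\Omega$ and every $t\ge0$. We prove this, without assuming that $\Omega$ is connected, and determine the case of equality.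

\begin{theorem}\label{thm:main}
Let $d\ge2$, $\beta\in(0,\infty)$, and let $\Omega\subset\mathbb R^d$ be a bounded open set with Lipschitz boundary. Then
\[
Q^\beta_\Omega(t)\le Q^\beta_B(t)\qquad\text{for all }t\ge0 .
\]
If $Q^\beta_\Omega(T)=Q^\beta_B(T)$ for one $T>0$, then $\Omega$ is a ball.
\end{theorem}

Let $A_*=-\Delta^\beta_B$ and $v(t)=e^{-tA_*}1$. For $f\in L^2(\Omega)$ let $f^\#$ be the symmetric decreasing rearrangement of $|f|$, a function on $B$ (see Section~\ref{sec:rearr}).

\begin{theorem}\label{thm:data}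
Under the same hypotheses, for all $f\in L^2(\Omega)$ and $t>0$,
\[
\|e^{-tA}f\|_{L^2(\Omega)}^2\le\int_B(f^\#)^2\,v(2t)\,dx .
\]
\end{theorem}

The inequality of Theorem~\ref{thm:main} is the case $f=1$. Indeed, by symmetry of the semigroup $Q^\beta_\Omega(t)=\|e^{-(t/2)A}1\|^2$, while $1^\#=1$ and $\int_Bv(t)\,dx=Q^\beta_B(t)$; at $t=0$ both heat contents equal $V$.

Three features of the function $Q^\beta_\Omega$ suggest the answer. They rest on the facts recalled in Section~\ref{sec:semigroup}; $(\lambda_j,\varphi_j)$ are the eigenpairs of $A$.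

\emph{Short times.} Testing the equation for $e^{-tA}1$ with the constant $1$ gives $(Q^\beta_\Omega)'(t)=-\beta\int_{\partial\Omega}e^{-tA}1\,d\mathcal H$. Since $e^{-tA}1\to1$ in $H^1(\Omega)$, this tends to $-\beta\,\mathcal H(\partial\Omega)$ as $t\to0$. The initial rate of loss is proportional to the surface area, which is smallest for the ball. The same formula shows the role of the sign of $\beta$: for $\beta=0$ every heat content is identically $V$, so the equality statement fails, and for $\beta<0$ the inequality is reversed at small times whenever $\mathcal H(\partial\Omega)>\mathcal H(\partial B)$.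

\emph{Long times.} We have $Q^\beta_\Omega(t)=\sum_j\langle1,\varphi_j\rangle^2e^{-\lambda_jt}$. If $\varphi$ is a real minimizer of the Rayleigh quotient then so is $|\varphi|$, which is not orthogonal to $1$; hence $-t^{-1}\log Q^\beta_\Omega(t)\to\lambda_1$. The Faber--Krahn inequality for the Robin Laplacian with positive parameter says that this decay rate is smallest for the ball.

\emph{Time average.} The integral $\int_0^\infty Q^\beta_\Omega(t)\,dt=\langle A^{-1}1,1\rangle$ is the Robin torsional rigidity, which is largest for the ball by the Saint-Venant inequality.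

Thus each of these three inequalities is a consequence of Theorem~\ref{thm:main}. The proof below uses the isoperimetric inequality, but neither the Faber--Krahn nor the Saint-Venant inequality.

The plan is as follows. After the background in Section~\ref{sec:background}, Section~\ref{sec:levels} studies the level sets of the solution $u(t)=e^{-tA}f$ at a fixed time and proves, as a model case, a lower bound for $a_\beta(u(t))$ in which the mechanism of the proof is fully visible. This bound controls the derivative of $\|u(t)\|^2$ only by a weighted norm, so one has to follow weighted norms from the start. Section~\ref{sec:ball} collects the properties of $v$ that are needed, Section~\ref{sec:weight} identifies the right weight and the monotone quantity, Section~\ref{sec:monotone} proves the monotonicity, and Section~\ref{sec:equality} treats equality.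

\section{Background}\label{sec:background}

\subsection{Lipschitz sets and traces}
That $\Omega$ has Lipschitz boundary means that every $x_0\in\partial\Omega$ lies in an open cylinder $C$ that is cut in two by the graph of a Lipschitz function (in suitable Cartesian coordinates), with $\Omega\cap C$ the part of $C$ below the graph. Two consequences are used later. First, $\Omega\cap C$ is connected, so $x_0$ lies in the closure of exactly one component of $\Omega$: the boundaries of the components partition $\partial\Omega$, and each has positive $\mathcal H$-measure. Second, the points above the graph lie outside $\overline\Omega$, so $\operatorname{int}\overline\Omega=\Omega$.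

On such a set $C^\infty(\overline\Omega)$ is dense in $H^1(\Omega)$, the embedding $H^1(\Omega)\subset L^2(\Omega)$ is compact, the trace $\operatorname{tr}\colon H^1(\Omega)\to L^2(\partial\Omega)$ is bounded, and the Gauss--Green formula
\begin{equation}\label{eq:GG}
\int_\Omega\eta\operatorname{div}X\,dx=-\int_\Omega\nabla\eta\cdot X\,dx+\int_{\partial\Omega}\eta\,X\cdot\nu\,d\mathcal H
\end{equation}
holds for $\eta\in H^1(\Omega)$ and $X\in C^1_c(\mathbb R^d;\mathbb R^d)$. Boundary values of Sobolev functions are always traces.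

\begin{lemma}\label{lem:trace}
If $\phi\colon\mathbb R\to\mathbb R$ is Lipschitz and $w\in H^1(\Omega)$ is real valued, then $\operatorname{tr}\phi(w)=\phi(\operatorname{tr}w)$.
\end{lemma}

\begin{proof}
Take $w_n\in C^\infty(\overline\Omega)$ with $w_n\to w$ in $H^1$. The sequence $\phi(w_n)$ is bounded in $H^1$ and converges to $\phi(w)$ in $L^2$, hence weakly in $H^1$. So its traces converge weakly in $L^2(\partial\Omega)$ to $\operatorname{tr}\phi(w)$. These traces are the functions $\phi(w_n|_{\partial\Omega})$, which converge to $\phi(\operatorname{tr}w)$ in $L^2(\partial\Omega)$.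
\end{proof}

\subsection{The Robin semigroup}\label{sec:semigroup}
A function $w\in H^1(\Omega)$ belongs to $D(A)$, with $Aw\in L^2(\Omega)$, exactly when
\begin{equation}\label{eq:weak}
\int_\Omega(Aw)\,\eta\,dx=\int_\Omega\nabla w\cdot\nabla\eta\,dx+\beta\int_{\partial\Omega}w\,\eta\,d\mathcal H\qquad\text{for all }\eta\in H^1(\Omega).
\end{equation}
The operator $A$ is nonnegative with compact resolvent, so $L^2(\Omega)$ has an orthonormal basis of real eigenfunctions $\varphi_j$ with eigenvalues $\lambda_1\le\lambda_2\le\dots\to\infty$; here $\lambda_1>0$, because $a_\beta(u)=0$ forces $u$ to be locally constant with zero trace. From $e^{-tA}f=\sum_je^{-\lambda_jt}\langle f,\varphi_j\rangle\varphi_j$ one reads off that $e^{-tA}$ is injective, that $u(t)=e^{-tA}f$ is a smooth map from $(0,\infty)$ into $D(A^n)$ for every $n$, with $u_t=-Au$, and that $u(t)\to f$ in $D(A^{1/2})=H^1(\Omega)$ as $t\to0$ when $f\in H^1(\Omega)$.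

For real $u\in H^1(\Omega)$, Lemma~\ref{lem:trace} gives $a_\beta(|u|)\le a_\beta(u)$, and $a_\beta(\min(u,1))\le a_\beta(u)$ if $u\ge0$. By the Beurling--Deny criteria, $e^{-tA}$ preserves positivity and is a contraction on $L^\infty(\Omega)$. Applying positivity to $|f|-\operatorname{Re}(e^{i\vartheta}f)$ for rational $\vartheta$ gives $|e^{-tA}f|\le e^{-tA}|f|$ for real or complex $f$. Only this step concerns complex functions; all other functions below are real valued.

\subsection{Rearrangements and the volume variable}\label{sec:rearr}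
For measurable $w\ge0$ on $\Omega$ let $\mu(\tau)=|\{w>\tau\}|$, $\tau\ge0$, a nonincreasing right-continuous function. The \emph{decreasing rearrangement} of $w$ is
\[
w^*(s)=\inf\{\tau\ge0:\mu(\tau)\le s\},\qquad 0<s<V .
\]
It is nonincreasing and, by right continuity of $\mu$,
\begin{equation}\label{eq:equimeas}
w^*(s)>\tau\iff s<\mu(\tau).
\end{equation}
So $w^*$ and $w$ have the same distribution; in particular $\|w^*\|_2=\|w\|_2$ and $(w^2)^*=(w^*)^2$. The Hardy--Littlewood inequality states that $\int_\Omega w_1w_2\,dx\le\int_0^Vw_1^*w_2^*\,ds$ for $w_1,w_2\ge0$. Expanding the squares, it implies that $\|w_1^*-w_2^*\|_2\le\|w_1-w_2\|_2$.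

Let $\omega_d$ be the volume of the unit ball. We regard radial functions on $B$ as functions of $r=|x|\in[0,R]$ or of the \emph{volume variable} $s=\omega_dr^d\in[0,V]$, without change of notation. In this sense $f^\#=|f|^*$. Let
\[
P(s)=d\,\omega_d^{1/d}s^{(d-1)/d}=d\,\omega_dr^{d-1}
\]
be the surface area of the ball of volume $s$. Then $ds=P\,dr$, $\partial_s=P^{-1}\partial_r$, $\int_B\cdot\,dx=\int_0^V\cdot\,ds$, and for radial $p$ we have $\Delta p=r^{1-d}(r^{d-1}p_r)_r=(Pp_r)_s$. If $p>0$ and $Y=-p_r/p$, then $\Delta p=-(PYp)_s=-(PY)_s\,p-Yp_r$, that is,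
\begin{equation}\label{eq:riccati}
-\frac{\Delta p}{p}=(PY)_s-Y^2\qquad\text{for }0<s\le V .
\end{equation}

\subsection{Perimeter, coarea formula, analytic functions}
The perimeter of a measurable set $U\subset\mathbb R^d$ is
\[
\operatorname{Per}(U)=\sup\Big\{\int_U\operatorname{div}X\,dx:\ X\in C^1_c(\mathbb R^d;\mathbb R^d),\ |X|\le1\Big\}.
\]
As a supremum of continuous functionals it is lower semicontinuous under $L^1$ convergence of indicator functions. De Giorgi's isoperimetric inequality states that $\operatorname{Per}(U)\ge P(|U|)$ if $0<|U|<\infty$, with equality only if $U$ is a ball up to a null set.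

If $w$ is smooth in $\Omega$ with values in $[0,M]$, the coarea formula states that for Borel $G\ge0$
\begin{equation}\label{eq:coarea}
\int_\Omega G\,|\nabla w|\,dx=\int_0^M\int_{\{w=\tau\}\cap\Omega}G\,d\mathcal H\,d\tau .
\end{equation}
Finally, the zero set of a real-analytic function that does not vanish identically on a connected open set is Lebesgue-null.

\section{Level sets and the model inequality}\label{sec:levels}

The proof slices the solution at a fixed time along its level sets. This is cleanest when the function has no plateaus and few critical points, and for the heat flow both properties come from analyticity. Call $w$ \emph{admissible} if $w\in D(A)\cap L^\infty(\Omega)$, $w\ge0$, and $w$ is real-analytic in $\Omega$ and nonconstant on each component of $\Omega$.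

\begin{lemma}\label{lem:analytic}
Let $f\in L^\infty(\Omega)$ with $f\ge\varepsilon>0$, and $t_0>0$. Then $w=e^{-t_0A}f$ is admissible.
\end{lemma}

\begin{proof}
We know that $w\in D(A)$ and $0\le w\le\|f\|_\infty$. Let $c_j=\langle f,\varphi_j\rangle$. Each term of the series
\[
\sum_jc_je^{-\lambda_jt_0}\cosh(\sqrt{\lambda_j}\,y)\,\varphi_j(x),\qquad(x,y)\in\Omega\times\mathbb R,
\]
is harmonic in $(x,y)$. On $\Omega\times(-\ell,\ell)$ the terms are orthogonal, with squared norms at most $2\ell c_j^2\exp(2\ell\sqrt{\lambda_j}-2\lambda_jt_0)\le2\ell c_j^2\exp(\ell^2/2t_0)$. So the series converges in $L^2(\Omega\times(-\ell,\ell))$, hence by the mean value property locally uniformly, to a harmonic function. Its restriction to $y=0$ is $w$, which is therefore real-analytic.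

Suppose $w=c$ on a component $\Omega'$. Taking $\eta\in C_c^\infty(\Omega')$ in \eqref{eq:weak} gives $Aw=0$ on $\Omega'$. Taking $\eta=\mathbf 1_{\Omega'}\in H^1(\Omega)$, whose trace is $\mathbf 1_{\partial\Omega'}$, then gives $\beta c\,\mathcal H(\partial\Omega')=0$, so $c=0$ because $\beta>0$. On the other hand, $a_\beta$ is the sum of the forms of the components, so $e^{-t_0A}$ commutes with multiplication by $\mathbf 1_{\Omega'}$, and $\mathbf 1_{\Omega'}w=e^{-t_0A}(\mathbf 1_{\Omega'}f)\ne0$ by injectivity. This is a contradiction.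
\end{proof}

The lower bound on $f$ serves only to ensure that $f$ does not vanish identically on a component.

For the rest of this section $w$ is admissible, $M=\sup w>0$, $U_\tau=\{x\in\Omega:w>\tau\}$, $\mu(\tau)=|U_\tau|$, and $g=w^*$. By Lemma~\ref{lem:trace}, applied to the truncation to $[0,M]$, the trace of $w$ takes values in $[0,M]$. With a Robin condition the set $U_\tau$ may reach $\partial\Omega$, so its boundary has an interior part $\Gamma_\tau=\{w=\tau\}\cap\Omega$ and a part on $\partial\Omega$. Accordingly we set, for $0<\tau<M$,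
\[
L=\mathcal H(\Gamma_\tau),\qquad F=\int_{\Gamma_\tau}|\nabla w|\,d\mathcal H,\qquad b=\int_{\Gamma_\tau}\frac{d\mathcal H}{|\nabla w|},\qquad E=\mathcal H(\{x\in\partial\Omega:w>\tau\}).
\]
We also need the \emph{rank} $\mathcal R(x)=\mu(w(x))\in[0,V]$, the volume of the set on which $w$ exceeds $w(x)$. It transfers functions of the volume variable to $\Omega$.

\begin{lemma}\label{lem:mu}
\begin{enumerate}
\item[(a)] For a.e.\ $\tau$ we have $\nabla w\ne0$ $\mathcal H$-a.e.\ on $\Gamma_\tau$. The functions $L,F,b$ are integrable on $(0,M)$, and $\int_\Omega\theta(w)\,dx=\int_0^M\theta\,b\,d\tau$ for bounded Borel $\theta$.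
\item[(b)] $\mu(\tau)=\int_\tau^Mb$ is absolutely continuous on $[0,M]$, with $\mu'=-b$ a.e., $\mu(0)=V$, and $\mu(\tau)>0$ for $\tau<M$.
\item[(c)] $\mathcal R$ pushes Lebesgue measure on $\Omega$ to Lebesgue measure on $(0,V)$, and $g\circ\mathcal R=w$ a.e.
\item[(d)] If $\theta$ is a bounded Borel function on $[0,V]$ and $J$ is Lipschitz on $[0,V]$ with $J(0)=0$, then
\[
\int_0^Vg^2\theta\,ds=\int_0^M\tau^2\theta(\mu(\tau))\,b(\tau)\,d\tau,\qquad\int_0^Vg^2J'\,ds=\int_0^M2\tau J(\mu(\tau))\,d\tau .
\]
\end{enumerate}
\end{lemma}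

\begin{proof}
On each component, $w-\tau$ and $|\nabla w|^2$ are analytic and not identically zero. So every level set of $w$ and the set $\{\nabla w=0\}$ are null; in particular $w>0$ a.e.\ and $\mu(0)=V$.

(a) Apply \eqref{eq:coarea} with $G=\mathbf 1_{\{\nabla w=0\}}$ for the first claim, and with $G=1$ and $G=|\nabla w|$ to get $\int_0^ML\,d\tau=\int_\Omega|\nabla w|\,dx$ and $\int_0^MF\,d\tau=\int_\Omega|\nabla w|^2dx$. For $\theta\ge0$ take $G=\theta(w)|\nabla w|^{-1}\mathbf 1_{\{\nabla w\ne0\}}$; the left side of \eqref{eq:coarea} is $\int_\Omega\theta(w)\,dx$ because $\{\nabla w=0\}$ is null. The choice $\theta=1$ gives $\int_0^Mb\,d\tau=V$, and general $\theta$ follows by linearity.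

(b) Take $\theta=\mathbf 1_{(\tau,M]}$ in (a). For $\tau<M$ the set $U_\tau$ is open and nonempty.

(c) For $\sigma\in(0,V)$ let $\tau_\sigma=\max\{\tau:\mu(\tau)\ge\sigma\}$. By continuity $\mu(\tau_\sigma)=\sigma$, and $\mu(\tau)<\sigma$ exactly when $\tau>\tau_\sigma$. So $\{\mathcal R<\sigma\}=U_{\tau_\sigma}$ has measure $\sigma$, which proves the first claim. By the definition of $g$, $g(\mathcal R(x))\le w(x)$, while $\int_\Omega g(\mathcal R)^2dx=\int_0^Vg^2ds=\int_\Omega w^2dx$. Hence $g\circ\mathcal R=w$ a.e.

(d) By (c) and (a), $\int_0^Vg^2\theta\,ds=\int_\Omega w^2\theta(\mu(w))\,dx=\int_0^M\tau^2\theta(\mu)b\,d\tau$. For the second formula write $g(s)^2=\int_0^M2\tau\mathbf 1_{\{g(s)>\tau\}}d\tau$; by \eqref{eq:equimeas} and Fubini's theorem the left side is $\int_0^M2\tau\int_0^{\mu(\tau)}J'\,ds\,d\tau$.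
\end{proof}

The next lemma says that $L+E$ bounds the perimeter of $U_\tau$, and that the flux out of $U_\tau$ has density $|\nabla w|$ on the interior part of the boundary and $\beta w$ on the part in $\partial\Omega$. Since $w$ need not be smooth up to $\partial\Omega$, we obtain both statements from cutoff functions.

\begin{lemma}\label{lem:flux}
For a.e.\ $\tau\in(0,M)$,
\begin{gather}
L+E\ \ge\ \operatorname{Per}(U_\tau)\ \ge\ P(\mu(\tau)),\label{eq:iso}\\
\int_{U_\tau}Aw\,dx=F+\beta\int_{\partial\Omega\cap\{w>\tau\}}w\,d\mathcal H,\label{eq:flux}\\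
F\ \ge\ 2\tau\gamma L-\tau^2\gamma^2b\qquad\text{for every }\gamma\in\mathbb R.\label{eq:square}
\end{gather}
\end{lemma}

\begin{proof}
For $\delta>0$ let $\eta_\delta=\min(1,(w-\tau)_+/\delta)\in H^1(\Omega)$. Then $\nabla\eta_\delta=\delta^{-1}\mathbf 1_{\{\tau<w<\tau+\delta\}}\nabla w$, and by Lemma~\ref{lem:trace} the trace of $\eta_\delta$ is given by the same formula in terms of the trace of $w$. As $\delta\to0$, $\eta_\delta\to\mathbf 1_{\{w>\tau\}}$ pointwise and boundedly, in $\Omega$ and on $\partial\Omega$. Let $\tau$ be a Lebesgue point of $L$ and of $F$.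

For $|X|\le1$, \eqref{eq:GG} and \eqref{eq:coarea} give
\[
\int_\Omega\eta_\delta\operatorname{div}X\,dx\le\frac1\delta\int_{\{\tau<w<\tau+\delta\}}|\nabla w|\,dx+\int_{\partial\Omega}\eta_\delta\,d\mathcal H=\frac1\delta\int_\tau^{\tau+\delta}L+\int_{\partial\Omega}\eta_\delta\,d\mathcal H .
\]
In the limit, $\int_{U_\tau}\operatorname{div}X\,dx\le L+E$, and \eqref{eq:iso} follows from the definition of perimeter and the isoperimetric inequality. Testing \eqref{eq:weak} with $\eta_\delta$ gives
\[
\int_\Omega(Aw)\,\eta_\delta\,dx=\frac1\delta\int_\tau^{\tau+\delta}F+\beta\int_{\partial\Omega}w\,\eta_\delta\,d\mathcal H,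
\]
and \eqref{eq:flux} follows as $\delta\to0$. Finally $(|\nabla w|-\tau\gamma)^2\ge0$ gives $|\nabla w|\ge2\tau\gamma-\tau^2\gamma^2/|\nabla w|$ where $\nabla w\ne0$; integrate over $\Gamma_\tau$.
\end{proof}

In \eqref{eq:square}, $\gamma$ is a guess for the value of the logarithmic gradient $|\nabla w|/w$ on $\Gamma_\tau$, and equality holds if the guess is exact. On the part of $\partial U_\tau$ in $\partial\Omega$ the boundary condition supplies the value $\beta$ for the normal logarithmic derivative. If the guess is at most $\beta$, both parts of the boundary contribute at least $2\tau\gamma$ per unit area, and \eqref{eq:iso} applies to their sum. The following model case carries this out, with the guess borrowed from a radial function on $B$ at the same volume.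

\begin{proposition}[Model inequality]\label{prop:model}
Let $w$ be admissible, and let $p\in C^\infty(\overline B)$ be radial and positive with $0\le Y:=-p_r/p\le\beta$. Then
\[
a_\beta(w)\ \ge\ \int_0^Vg^2\,\frac{-\Delta p}{p}\,ds .
\]
\end{proposition}

\begin{proof}
In the $\tau$-integrals, $P$ and $Y$ are evaluated at $s=\mu(\tau)$. The function $J=PY$ is continuous on $[0,V]$, vanishes at $0$, and by \eqref{eq:riccati} has the bounded derivative $Y^2-\Delta p/p$ on $(0,V]$. So it is Lipschitz, and \eqref{eq:riccati} and Lemma~\ref{lem:mu}(d) give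
\[
\int_0^Vg^2\,\frac{-\Delta p}{p}\,ds=\int_0^M\big[2\tau PY-\tau^2Y^2b\big]\,d\tau .
\]
On the other side, $\int_\Omega|\nabla w|^2dx=\int_0^MF\,d\tau$ and $\int_{\partial\Omega}w^2d\mathcal H=\int_0^M2\tau E\,d\tau$, so $a_\beta(w)=\int_0^M[F+2\beta\tau E]\,d\tau$. For a.e.\ $\tau$, using \eqref{eq:square} with $\gamma=Y$, then $Y\le\beta$, then $Y\ge0$ and \eqref{eq:iso},
\[
F+2\beta\tau E\ \ge\ 2\tau Y(L+E)-\tau^2Y^2b\ \ge\ 2\tau YP-\tau^2Y^2b .\qedhere
\]
\end{proof}

The inequality is sharp level by level. Let $\Omega=B$ and $w=p$, with $p_r<0$ for $r>0$ and $Y(R)=\beta$. For $\tau>p(R)$ the level set is a sphere, $L=P$, $E=0$ and $|\nabla w|=\tau Y$. For $\tau<p(R)$ we have $L=F=b=0$, $E=P(V)$, $\mu=V$ and $Y=\beta$. In both ranges all inequalities above are equalities.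

\section{The solution on the ball}\label{sec:ball}

We want to take $p=v(t)$ in the model inequality and its weighted version, so we need the logarithmic gradient $W=-v_r/v$. At time $0$ it vanishes inside $B$, and at all positive times it equals $\beta$ on $\partial B$. As the influence of the boundary spreads inward, one expects $W$ to increase in time and to stay between $0$ and $\beta$. Lemma~\ref{lem:ball} confirms this.

First, regularity. If $w\in H^1(B)$ is a weak solution of $-\Delta w=G$ in $B$, $\partial_\nu w+\beta w=0$ on $\partial B$, with $G\in H^m(B)$, then $w\in H^{m+2}(B)$ with the corresponding estimate. By induction $D(A_*^n)\subset H^{2n}(B)$ continuously. Since $v$ is smooth from $(0,\infty)$ into every $D(A_*^n)$, the Sobolev embedding gives $v\in C^\infty(\overline B\times(0,\infty))$, and $v_t=\Delta v$ in $B$ and $v_r+\beta v=0$ at $r=R$ hold classically. By rotation invariance $v$ is radial; as a function of $(r,t)$ it is smooth on $[0,R]\times(0,\infty)$ with $v_r(0,t)=0$, so $v_r=O(r)$ locally uniformly in $t>0$.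 Moreover $0\le v\le1$, and $v(t)\to1$ in $H^1(B)$ as $t\to0$.

\begin{lemma}\label{lem:ball}
For each $T>0$ there is $c>0$ with $v\ge c$ on $\overline B\times(0,T]$. The function $W=-v_r/v$ satisfies $0\le W\le\beta$, $W(R,t)=\beta$, $W>0$ for $r>0$, and $W(r,t)$ is nondecreasing in $t$.
\end{lemma}

\begin{proof}
The initial value $1$ does not satisfy the boundary condition, so $v_r$ is not continuous up to $t=0$ at $r=R$; we therefore use energy arguments, which need only $L^2$ convergence as $t\to0$. Let $z$ be smooth on $[0,R]\times(0,\infty)$ with $z(R,t)\le0$, and put $e(t)=\frac12\int_0^Rz_+^2r^{d-1}dr$. Since $x\mapsto x_+^2$ is $C^1$, $e$ is $C^1$ with $e'=\int_0^Rz_+z_t\,r^{d-1}dr$. If $e'\le Ce$ on $(0,\infty)$ and $e(t)\to0$ as $t\to0$, then $e(t)\le e^{C(t-\epsilon)}e(\epsilon)\to0$ as $\epsilon\to0$, so $z\le0$. With $\mathcal Lz=r^{1-d}(r^{d-1}z_r)_r$, integration by parts against the Lipschitz function $z_+$ gives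
\begin{equation}\label{eq:ibp}
\int_0^Rz_+\,\mathcal Lz\;r^{d-1}dr=-\int_0^R(\partial_rz_+)^2r^{d-1}dr ;
\end{equation}
the boundary term $r^{d-1}z_+z_r$ vanishes at $R$ because $z_+(R)=0$, and at $0$ because $d\ge2$.

\emph{Step 1: $v_r\le0$.} Differentiating $v_t=v_{rr}+\frac{d-1}rv_r$ in $r$, the function $z=v_r$ satisfies
\begin{equation}\label{eq:vr}
z_t=\mathcal Lz-\frac{d-1}{r^2}z,
\end{equation}
with $z(R)=-\beta v(R)\le0$ and $z=O(r)$. By \eqref{eq:ibp}, $e'=-\int(\partial_rz_+)^2r^{d-1}-(d-1)\int z_+^2r^{d-3}\le0$, and $e(t)\to0$ because $\nabla v(t)\to0$ in $L^2(B)$.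

\emph{Step 2: $v_r+\beta v\ge0$.} Let $z=-(v_r+\beta v)$, so $z(R)=0$. By \eqref{eq:vr} and Step 1, $z_t=\mathcal Lz+\frac{d-1}{r^2}v_r\le\mathcal Lz$, so $e'\le0$ by \eqref{eq:ibp}. As $t\to0$, $z\to-\beta$ in $L^2(r^{d-1}dr)$, and $z_+\le|z+\beta|$, so $e(t)\to0$.

\emph{Step 3: lower bound.} By Step 2, $(e^{\beta r}v)_r\ge0$, so $v(r,t)\ge e^{-\beta R}v(0,t)$. By Step 1, $v(0,t)=\max v(\cdot,t)\ge V^{-1}Q^\beta_B(t)$. The function $Q^\beta_B(t)=\|v(t/2)\|^2$ is positive, by injectivity, and nonincreasing. So $v\ge c:=e^{-\beta R}Q^\beta_B(T)/V$ for $0<t\le T$. Dividing Steps 1 and 2 by $v$ gives $0\le W\le\beta$, and $W(R,t)=\beta$ is the boundary condition.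

\emph{Step 4: $W>0$ for $r>0$.} Suppose $v_r(r_0,t_0)=0$ with $0<r_0<R$. The function $z=v_r\le0$ solves \eqref{eq:vr}, whose coefficients are bounded for $r\ge r_0/2$, and attains the value $0$ at $(r_0,t_0)$. The parabolic strong maximum principle gives $z\equiv0$ on $(r_0/2,R)\times(0,t_0]$. By continuity $z(R,t_0)=0$, which contradicts $z(R,t_0)=-\beta v(R,t_0)<0$.

\emph{Step 5: monotonicity in $t$.} Fix $h>0$ and let $q(r,t)=v(r,t+h)/v(r,t)$. Then
\[
q_r=q\,\big(W(t)-W(t+h)\big),
\]
so we must show that $z:=q_r\le0$. Note that $z(R)=0$ and $z=O(r)$. Expanding $(qv)_t=\Delta(qv)$ and using $v_t=\Delta v$ gives $q_t=q_{rr}+\frac{d-1}rq_r-2Wq_r$, and differentiating in $r$,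
\[
z_t=\mathcal Lz-\frac{d-1}{r^2}z-2(Wz)_r .
\]
By \eqref{eq:ibp} and an integration by parts in the last term, whose boundary terms $Wz_+^2r^{d-1}$ vanish,
\begin{align*}
e'={}&-\int(\partial_rz_+)^2r^{d-1}-(d-1)\int z_+^2r^{d-3}\\
&+\int2Wz_+\partial_rz_+\,r^{d-1}+(d-1)\int\frac{2W}r\,z_+^2r^{d-1}.
\end{align*}
Since $2Wz_+\partial_rz_+\le(\partial_rz_+)^2+\beta^2z_+^2$ and $2W/r\le r^{-2}+\beta^2$, we get $e'\le d\beta^2\int z_+^2r^{d-1}=2d\beta^2e$. For $0<t\le1$, with $c$ the lower bound for $v$ on $(0,1]$, we have $q\le1/c$ and $W(t+h)\ge0$, so $z_+\le qW(t)\le|v_r(t)|/c^2$. Hence $e(t)\to0$ as $t\to0$.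
\end{proof}

\section{The weight and the monotone quantity}\label{sec:weight}

From now on $f\in L^\infty(\Omega)$, $f\ge\varepsilon>0$, $u(t)=e^{-tA}f$, and $g(\cdot,t)=u(t)^*$. By Lemmas~\ref{lem:analytic} and~\ref{lem:ball} we may take $w=u(t)$ and $p=v(t)$ in Proposition~\ref{prop:model}. Since $\frac d{dt}\|u\|^2=-2a_\beta(u)$, this gives
\[
\frac d{dt}\int_0^Vg^2\,ds\le2\int_0^Vg^2\,\frac{v_t}v\,ds .
\]
This is not a closed differential inequality: the right side is a norm of $g$ with a nonconstant weight. We therefore look for a time-dependent weight $k$ such that $\int g^2k\,ds$ is monotone. The case $\Omega=B$ shows which weight to take.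

\begin{example}\label{ex:ball}
Let $\Omega=B$, fix $T>0$, and let $\zeta(t)=v(T-t)$ for $0<t<T$. Then $\int_Bu(t)^2\zeta(t)/v(t)\,dx$ is nonincreasing on $(0,T)$. To see this, let $0<t<t+h<T$ and $K=e^{-hA_*}$. Positivity of $K$ applied to $(u-\lambda v)^2/v$ for rational $\lambda$ gives the Cauchy--Schwarz inequality $(Ku)^2\le K(u^2/v)\,Kv$, where $u=u(t)$, $v=v(t)$. Since $Ku=u(t+h)$, $Kv=v(t+h)$ and $K\zeta(t+h)=\zeta(t)$,
\[
\int_B\frac{u(t+h)^2}{v(t+h)}\,\zeta(t+h)\,dx\le\int_BK\Big(\frac{u^2}v\Big)\zeta(t+h)\,dx=\int_B\frac{u(t)^2}{v(t)}\,\zeta(t)\,dx .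
\]
For $f=1$ the quantity is $\langle v(t),v(T-t)\rangle=Q^\beta_B(T)$, a constant. At $t=T/2$ the weight $\zeta/v$ is $1$, and as $t\to0$ it tends to $v(T)$, which is the weight in Theorem~\ref{thm:data}.
\end{example}

For general $\Omega$ the solution lives on $\Omega$ and the weight on $B$, and we pair them through the rearrangement. Fix $T>0$ and put, for $0<t<T$,
\[
\zeta(t)=v(T-t),\qquad Z(\cdot,t)=W(\cdot,T-t)=-\frac{\zeta_r}\zeta,\qquad k=\frac\zeta v,\qquad D=Z-W .
\]
Then $k$ is positive and smooth on $\overline B\times(0,T)$, and $k_r/k=-Z+W$ gives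
\begin{equation}\label{eq:ks}
k_s=-\frac{kD}P\qquad\text{for }0<s\le V .
\end{equation}
If $t\le T/2$ then $T-t\ge t$, and Lemma~\ref{lem:ball} gives
\begin{equation}\label{eq:order}
0\le W\le Z\le\beta\qquad\text{for }0<t\le T/2 .
\end{equation}
In this range $D\ge0$, so $k(\cdot,t)$ is nonincreasing in $s$, like $g$. For $t>T/2$ the sign of $D$ is reversed and the argument below does not apply; these times are not needed, since the weight has become $1$ at $t=T/2$.

The evolution of $k$ can be put in the form of \eqref{eq:riccati}, a derivative in $s$ minus a square. From $v_t=\Delta v$, $\zeta_t=-\Delta\zeta$ and \eqref{eq:riccati} for $v$ and $\zeta$,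
\[
k_t=k\Big(-\frac{\Delta\zeta}\zeta-\frac{\Delta v}v\Big)=k\,\big(P(W+Z)\big)_s-k(W^2+Z^2).
\]
By \eqref{eq:ks}, $k_sP(W+Z)=-k(Z^2-W^2)$. Moving $k$ inside the derivative therefore cancels $Z^2$:
\begin{equation}\label{eq:kt}
k_t=\big(kP(W+Z)\big)_s-2kW^2\qquad\text{for }0<s\le V .
\end{equation}

\begin{proposition}\label{prop:monotone}
The function $S(t)=\displaystyle\int_0^Vg(s,t)^2\,k(s,t)\,ds$ is continuous and nonincreasing on $(0,T/2]$, and
\[
S(T/2)=\|u(T/2)\|^2_{L^2(\Omega)},\qquad\lim_{t\to0}S(t)=\int_B(f^\#)^2\,v(T)\,dx .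
\]
\end{proposition}

Monotonicity is proved in Section~\ref{sec:monotone}. The other assertions are quick. The value at $T/2$ holds because $k(\cdot,T/2)=1$. Rearrangement is an $L^2$ contraction, so $t\mapsto g(t)$ is continuous into $L^2(0,V)$ with $g(t)\to f^\#$ as $t\to0$; hence $t\mapsto g(t)^2$ is continuous into $L^1$ with limit $(f^\#)^2$. Together with the continuity of $k$ on $[0,V]\times(0,T)$ this gives the continuity of $S$. With $c$ from Lemma~\ref{lem:ball} we have $k\le1/c$ and
\[
|k-v(T)|=\frac{|\zeta-v\,v(T)|}{v}\le\frac{|\zeta-v(T)|+|1-v|}c\longrightarrow0\quad\text{in }L^2(B)\text{ as }t\to0 .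
\]
Since $f^\#$ is bounded, the limit of $S$ follows from $g^2k-(f^\#)^2v(T)=(g^2-(f^\#)^2)k+(f^\#)^2(k-v(T))$.

\begin{proof}[Proof of Theorem~\ref{thm:data} and of the inequality in Theorem~\ref{thm:main}]
For bounded $f\ge\varepsilon>0$, Proposition~\ref{prop:monotone} with $T=2t$ gives $\|e^{-tA}f\|^2=S(T/2)\le S(0+)=\int_B(f^\#)^2v(2t)\,dx$. For $f\in L^2(\Omega)$ apply this to $f_n=\min(|f|,n)+1/n$. Then $f_n\to|f|$ in $L^2(\Omega)$, $f_n^\#\to f^\#$ in $L^2(B)$, and $v(2t)$ is bounded, so the inequality holds for $|f|$; and $|e^{-tA}f|\le e^{-tA}|f|$. The inequality in Theorem~\ref{thm:main} was deduced in the introduction.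
\end{proof}

\section{Proof of the monotonicity}\label{sec:monotone}

Fix $t_0\in(0,T/2]$ and let $w=u(t_0)$, which is admissible by Lemma~\ref{lem:analytic}. The objects $M,U_\tau,\mu,L,F,b,E,\mathcal R$ are those of Section~\ref{sec:levels} for this $w$, and $g=g(\cdot,t_0)$.

\subsection{Freezing the rank function}
We have no information on the differentiability of $g(s,t)$ in $t$. We avoid the question by transferring the weight to $\Omega$ with the rank function of the fixed time $t_0$. Let
\[
\Theta(t)=\int_\Omega u(x,t)^2\,k(\mathcal R(x),t)\,dx,\qquad0<t<T .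
\]
This function is differentiable, since $t\mapsto u(t)^2$ is $C^1$ into $L^1(\Omega)$ and $t\mapsto k(\mathcal R(\cdot),t)$ is $C^1$ into $L^\infty(\Omega)$. It touches $S$ from below at $t_0$. Indeed, for $t\le t_0$ the function $k(\cdot,t)$ is nonincreasing and, by Lemma~\ref{lem:mu}(c), has the same distribution as $k(\mathcal R(\cdot),t)$, so it is the decreasing rearrangement of the latter; the Hardy--Littlewood inequality gives $\Theta(t)\le S(t)$. At $t=t_0$, Lemma~\ref{lem:mu}(c) gives $\Theta(t_0)=S(t_0)$. Therefore $S(t_0)-S(t)\le\Theta(t_0)-\Theta(t)$ for $t<t_0$. Using $u_t(t_0)=-Aw$, $w\,k(\mathcal R,t_0)=\psi(w)$ with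
\[
\psi(\tau)=\tau\,k(\mu(\tau),t_0),\qquad0\le\tau\le M,
\]
and Lemma~\ref{lem:mu}(c) once more, we obtain
\begin{equation}\label{eq:dini}
\limsup_{t\uparrow t_0}\frac{S(t_0)-S(t)}{t_0-t}\le\Theta'(t_0)=-2I+\int_0^Vg^2k_t\,ds,\qquad I:=\int_\Omega\psi(w)\,Aw\,dx .
\end{equation}
One-sided information of this kind is enough.

\begin{lemma}\label{lem:dini}
Let $S$ be continuous on $(0,T/2]$ with $\limsup_{t\uparrow t_0}\frac{S(t_0)-S(t)}{t_0-t}\le0$ for every $t_0$. Then $S$ is nonincreasing.
\end{lemma}

\begin{proof}
Suppose $S(t_1)<S(t_2)$ with $t_1<t_2$. Choose $\epsilon>0$ so small that $S_\epsilon(t)=S(t)-\epsilon(t-t_1)$ satisfies $S_\epsilon(t_1)<S_\epsilon(t_2)$, and $\lambda$ strictly between these values. Let $t_*>t_1$ be the first point of $[t_1,t_2]$ with $S_\epsilon(t_*)=\lambda$. For $t\in[t_1,t_*)$ we have $S_\epsilon(t)<\lambda$, that is, $S(t_*)-S(t)>\epsilon(t_*-t)$. So the $\limsup$ at $t_*$ is at least $\epsilon$, a contradiction.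
\end{proof}

It remains to prove the static inequality
\begin{equation}\label{eq:static}
I\ \ge\ \frac12\int_0^Vg^2k_t\,ds .
\end{equation}
For $t_0=T/2$ we have $k=1$, $\psi(\tau)=\tau$, $I=a_\beta(w)$ and $k_t=-2\Delta v/v$, and \eqref{eq:static} is Proposition~\ref{prop:model} with $p=v(T/2)$. As there, we write both sides as integrals over $\tau$. From here on $t=t_0$, and in expressions depending on $\tau$ the functions $k,k_s,P,W,Z,D$ are evaluated at $s=\mu(\tau)$.

\subsection{Both sides as integrals over the levels}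
The function $J=kP(W+Z)$ is continuous on $[0,V]$, vanishes at $0$, and by \eqref{eq:kt} has the bounded derivative $k_t+2kW^2$ on $(0,V]$. So it is Lipschitz, and \eqref{eq:kt} and Lemma~\ref{lem:mu}(d) give
\begin{equation}\label{eq:rhs}
\frac12\int_0^Vg^2k_t\,ds=\int_0^M\big[\tau kP(W+Z)-\tau^2kW^2b\big]\,d\tau .
\end{equation}

For the left side we need $\psi$ to be absolutely continuous. Near $s=0$ we only know that $k_s=-kD/P=O(r^{2-d})$, so we use monotonicity. Let $\kappa(\tau)=k(\mu(\tau))$. It is continuous and nondecreasing on $[0,M]$, as a composition of two continuous nonincreasing functions. For $M'<M$ it is absolutely continuous on $[0,M']$, because there $\mu$ is absolutely continuous with values in $[\mu(M'),V]$, where $k$ is $C^1$. Letting $M'\uparrow M$ in $\kappa(M')-\kappa(0)=\int_0^{M'}\kappa'$ shows, by monotone convergence, that $\kappa'\ge0$ is integrable and that the identity holds at $M$. So $\kappa$, and with it $\psi=\tau\kappa$, is absolutely continuous on $[0,M]$. We have $\psi(0)=0$ and, by \eqref{eq:ks}, $\mu'=-b$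 and $D\ge0$,
\begin{equation}\label{eq:psi}
\psi'=k+\tau k_s\mu'=k\Big(1+\frac{\tau bD}P\Big)\ \ge\ k>0\qquad\text{a.e.}
\end{equation}
We do not test \eqref{eq:weak} with $\psi(w)$ directly but layer by layer. Writing $\psi(w)=\int_0^M\psi'(\tau)\mathbf 1_{\{w>\tau\}}d\tau$ with $\psi'\in L^1$ and $Aw\in L^1(\Omega)$, Fubini's theorem and \eqref{eq:flux} give
\[
I=\int_0^M\psi'(\tau)\int_{U_\tau}Aw\,dx\,d\tau=\int_0^M\psi'F\,d\tau+\beta\int_0^M\psi'(\tau)\int_{\partial\Omega}w\,\mathbf 1_{\{w>\tau\}}\,d\mathcal H\,d\tau .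
\]
The last double integral equals $\int_{\partial\Omega}w\,\psi(w)\,d\mathcal H<\infty$. We slice it again, now with the function $\tau\psi(\tau)$: it equals $\int_0^M(\tau\psi)'E\,d\tau$. Hence
\begin{equation}\label{eq:lhs}
I=\int_0^M\big[\psi'F+\beta(\psi+\tau\psi')E\big]\,d\tau .
\end{equation}
The second slicing matters. The cruder bound $w>\tau$ on $\partial\Omega\cap\{w>\tau\}$ would lose the term $\beta\psi E$, which in the model case is half of the boundary contribution $2\beta\tau E$, and that contribution is needed in full on the ball.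

By \eqref{eq:rhs} and \eqref{eq:lhs}, \eqref{eq:static} follows from the inequality, for a.e.\ $\tau\in(0,M)$,
\begin{equation}\label{eq:pointwise}
\psi'F+\beta(\psi+\tau\psi')E\ \ge\ \tau kP(W+Z)-\tau^2kW^2b .
\end{equation}

\subsection{The inequality on one level}
Fix $\tau$ such that \eqref{eq:iso}, \eqref{eq:square} and \eqref{eq:psi} hold and $L,F,b$ are finite. Note that $P=P(\mu(\tau))>0$.

\emph{Levels with $b=0$.} Since $1/|\nabla w|>0$ on $\Gamma_\tau$, we have $L=0$ and $F=0$, so $E\ge P$ by \eqref{eq:iso}. Also $\psi'=k$ and $\psi=\tau k$. By \eqref{eq:order},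
\begin{equation}\label{eq:bzero}
\psi'F+\beta(\psi+\tau\psi')E=2\beta\tau kE\ \ge\ 2\beta\tau kP\ \ge\ \tau kP(W+Z).
\end{equation}

\emph{Levels with $b>0$.} Compared with the model case, the right side of \eqref{eq:pointwise} is larger, since $W+Z=2W+D$; the left side is larger too, through the factor $1+\tau bD/P$ in $\psi'$. We must show that the gain pays for the loss. The natural parameter is
\[
\alpha=\frac P{\tau b}>0 .
\]
When $L=P$, $\alpha$ is the harmonic mean of $|\nabla w|/w$ over $\Gamma_\tau$; for $\Omega=B$ and $f=1$ we have $|\nabla w|=\tau W$ on the sphere $\Gamma_\tau$, so $\alpha=W$. In terms of $\alpha$,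
\[
\psi'=k\,\frac{\alpha+D}\alpha,\qquad\psi+\tau\psi'=\tau k\,\frac{2\alpha+D}\alpha,\qquad\tau^2b=\frac{\tau P}\alpha .
\]
Let $\gamma\ge0$ be a number satisfying the \emph{boundary condition} $2\tau\psi'\gamma\le\beta(\psi+\tau\psi')$, that is,
\begin{equation}\label{eq:C1}
2\gamma(\alpha+D)\le\beta(2\alpha+D).
\end{equation}
Then \eqref{eq:square}, $\psi'>0$ and \eqref{eq:iso} give
\begin{equation}\label{eq:chain}
\begin{aligned}
\psi'F+\beta(\psi+\tau\psi')E&\ \ge\ 2\tau\psi'\gamma(L+E)-\psi'\tau^2\gamma^2b\\
&\ \ge\ 2\tau\psi'\gamma P-\psi'\tau^2\gamma^2b=\frac{\tau kP}\alpha\,(\alpha+D)\Big(2\gamma-\frac{\gamma^2}\alpha\Big).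
\end{aligned}
\end{equation}
The right side of \eqref{eq:pointwise} equals $\frac{\tau kP}\alpha\big(\alpha(W+Z)-W^2\big)$. So \eqref{eq:pointwise} holds if $\gamma$ also satisfies the \emph{interior condition}
\begin{equation}\label{eq:C2}
(\alpha+D)\Big(2\gamma-\frac{\gamma^2}\alpha\Big)\ \ge\ \alpha(W+Z)-W^2 .
\end{equation}
The choice $\gamma=W$ of the model case no longer works: for it, the left side of \eqref{eq:C2} minus the right side is $-D(\alpha-W)^2/\alpha$. The choice $\gamma=\alpha$ maximizes the left side of \eqref{eq:C2}, but it violates \eqref{eq:C1} when $\alpha>\beta$. To find a value in between, complete the squares: $2\gamma-\gamma^2/\alpha=\alpha-(\alpha-\gamma)^2/\alpha$ and, since $W+Z=2W+D$, $\alpha(W+Z)-W^2=\alpha(\alpha+D)-(\alpha-W)^2$. So \eqref{eq:C2} is equivalent to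
\[
|\alpha-\gamma|\le\rho\,|\alpha-W|,\qquad\rho:=\sqrt{\frac\alpha{\alpha+D}}\in(0,1].
\]
We take the admissible value closest to $W$,
\begin{equation}\label{eq:gamma}
\gamma=(1-\rho)\alpha+\rho W .
\end{equation}
Then $\alpha-\gamma=\rho(\alpha-W)$, so \eqref{eq:C2} holds with equality, and $\gamma\ge\rho W\ge0$ because $\rho\le1$. It remains to check \eqref{eq:C1}. From $\rho^2(\alpha+D)=\alpha$ we get $\rho^2D=(1-\rho)(1+\rho)\alpha$, hence $(1-\rho)\alpha=\rho^2D/(1+\rho)\le\rho D$. Therefore $\gamma\le\rho(D+W)=\rho Z\le\rho\beta$; this is where $Z\le\beta$ enters. Using $\alpha+D=\alpha/\rho^2$ and $2/\rho\le1+\rho^{-2}$,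
\[
2\gamma(\alpha+D)=\frac{2\gamma\alpha}{\rho^2}\le\frac{2\beta\alpha}\rho\le\beta\alpha(1+\rho^{-2})=\beta(2\alpha+D).
\]
This proves \eqref{eq:pointwise}, hence \eqref{eq:static}. By \eqref{eq:dini}, $\Theta'(t_0)\le0$ for every $t_0\in(0,T/2]$, and Lemma~\ref{lem:dini} completes the proof of Proposition~\ref{prop:monotone}.

\section{The case of equality}\label{sec:equality}

Let $f=1$ and suppose $Q^\beta_\Omega(T)=Q^\beta_B(T)$ with $T>0$. By Proposition~\ref{prop:monotone}, $S(0+)=Q^\beta_B(T)=Q^\beta_\Omega(T)=S(T/2)$, so the nonincreasing function $S$ is constant on $(0,T/2]$. Fix any $t_0\in(0,T/2]$ and keep the notation of Section~\ref{sec:monotone}. The left side of \eqref{eq:dini} is $0$, so $\Theta'(t_0)=0$ and equality holds in \eqref{eq:static}. Since \eqref{eq:static} is the integral of \eqref{eq:pointwise}, equality holds in \eqref{eq:pointwise} for a.e.\ $\tau\in(0,M)$.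

We claim that $L+E=P$ for a.e.\ $\tau$. If $b=0$, then $L=0$, and equality in \eqref{eq:bzero} gives $E=P$. If $b>0$, the last member of \eqref{eq:chain} equals the right side of \eqref{eq:pointwise}, so equality holds throughout \eqref{eq:chain}, and $\tau\psi'\gamma\,(L+E-P)=0$. Here $\gamma\ge\rho W>0$, by the strict positivity of $W$ in Lemma~\ref{lem:ball} and $\mu(\tau)>0$. This proves the claim, and \eqref{eq:iso} gives $\operatorname{Per}(U_\tau)=P(\mu(\tau))$ for a.e.\ $\tau\in(0,M)$.

Choose such levels $\tau_n\downarrow0$. Since $\mu(\tau_n)\to\mu(0)=V$, we have $\mathbf 1_{U_{\tau_n}}\to\mathbf 1_\Omega$ in $L^1$, and lower semicontinuity gives $\operatorname{Per}(\Omega)\le\lim_nP(\mu(\tau_n))=P(V)$. By the equality case of the isoperimetric inequality, $\Omega$ coincides with an open ball $B'$ up to a null set. The set $\Omega\setminus\overline{B'}$ is open and null, hence empty, so $\Omega\subset\operatorname{int}\overline{B'}=B'$. Likewise $B'\setminus\overline\Omega$ is empty, so $B'\subset\operatorname{int}\overline\Omega=\Omega$,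 the last equality because $\Omega$ has Lipschitz boundary. Thus $\Omega=B'$, and the proof of Theorem~\ref{thm:main} is complete.

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Asymptotic Results Concerning Heat Content And Spectra Of The Laplacian},
\texttt{http://etheses.dur.ac.uk/16049/1/}\allowbreak\texttt{PhD\_Thesis\_(corrected)\_deposit.pdf}

\end{thebibliography}
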